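# A Corson compact space that is not Radon, and Martin's Axiom

## 1. Radon spaces, and the guess "yes" tested on small compact spaces

The guess to start from is *yes*: under MA + $\neg$CH, every compact space that is hereditarily metalindelöf and passes an obvious size test is a Radon space. Let me say what the words mean, why the guess is reasonable, and how it behaves on the smallest examples.

All spaces are Hausdorff, and measures are countably additive.

**Definition (Radon space).** A finite Borel measure $\mu$ on $X$ is *Radon* if it is inner regular with respect to compact sets: $\mu(B)=\sup\{\mu(C):C\subset B\text{ compact}\}$ for every Borel $B$. The space $X$ is a *Radon space* if every finite Borel measure on $X$ is Radon.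

**Definition (measurable cardinal, condition $(\ast)$).** A cardinal $\kappa$ is *measurable* (in the measure-theoretic sense, used throughout) if there is a probability measure defined on all subsets of $\kappa$ that vanishes on singletons. A space satisfies $(\ast)$ if it contains no discrete subset of measurable cardinality.

**Definition (covering properties).** A space is *metalindelöf* if every open cover has a point-countable open refinement, that is, one in which every point lies in only countably many members. It is *hereditarily metalindelöf* if every subspace is metalindelöf. A space is *CCC* if every family of pairwise disjoint nonempty open sets is countable, and *locally CCC* if every point has a CCC neighborhood.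

Martin's Axiom, MA, says that for every ccc partial order and every family of fewer than $\mathfrak c$ dense subsets of it, some filter meets all of them. (A partial order is ccc if among any uncountably many conditions two have a common extension.)

The problem is posed in "Corson Compacts and Radon Spaces": under MA + $\neg$CH, is every compact hereditarily metalindelöf space with $(\ast)$ a Radon space? We may use three known results.

* (i) (Theorem A) A compact space with $(\ast)$ that is hereditarily weakly $\theta$-refinable is Radon. (The definition of this covering property plays no role below; Theorem A itself enters only in one remark.)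
* (ii) Under MA + $\neg$CH every compact space that is hereditarily metalindelöf and locally CCC is hereditarily paracompact. Hence, by Theorem A, every such space with $(\ast)$ is Radon.
* (iii) Under CH there are compact spaces with $(\ast)$ that are hereditarily metalindelöf and CCC but not Radon.

Since CH implies MA, the question is of interest only with $\neg$CH. By (ii), the examples in (iii), which are CCC, cannot occur under MA + $\neg$CH. This is the reason to guess "yes". Now three tests.

**Test 1: compact metrizable spaces.** Every finite Borel measure on a metrizable space is inner regular with respect to closed sets, and closed subsets of a compact space are compact. So these spaces are Radon.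

**Test 2: the one-point compactification $A(\kappa)=\kappa\cup\{\infty\}$ of a discrete set $\kappa$.** It is hereditarily metalindelöf: given a family $\mathcal U$ of open sets, take all singletons $\{\alpha\}$ with $\alpha\in\kappa\cap\bigcup\mathcal U$, and, if $\infty\in\bigcup\mathcal U$, one member of $\mathcal U$ containing $\infty$. Every point is in at most two of these sets. If $\kappa$ is measurable, a witnessing measure on $\kappa$ vanishes on the compact subsets of $\kappa$, which are finite, so $A(\kappa)$ is not Radon; this is why $(\ast)$ is needed. Suppose $\kappa$ is not measurable. Then no smaller cardinal is measurable (extend a measure by $0$), so $(\ast)$ holds. Let $\mu$ be a finite Borel measure. All subsets of $\kappa$ are open, so $\mu$ is defined on all of them. The set $D=\{\alpha\in\kappa:\mu(\{\alpha\})>0\}$ is countable, and $B\mapsto\mu(B\setminus D)$, $B\subset\kappa$, vanishes on singletons, hence is $0$. So $\mu$ is a countable sum of point masses, hence Radon. The guess survives.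

**Test 3: the ordinal space $\omega_1+1$.** By Ulam's theorem $\omega_1$ is not measurable, so $(\ast)$ holds. The space is not Radon. Put $\mu(B)=1$ if $B\cap\omega_1$ contains a club (closed unbounded set), and $\mu(B)=0$ if $\omega_1\setminus B$ contains a club. Clubs are closed under countable intersections, so the sets to which one of the two cases applies form a $\sigma$-algebra and $\mu$ is a countably additive measure on it. A closed set meets $\omega_1$ either in a club or in a bounded set, so all Borel sets are covered. Now $\mu(\omega_1)=1$, but compact subsets of $\omega_1$ are bounded and have measure $0$.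

So is the guess dead? No: $\omega_1+1$ is not hereditarily metalindelöf. Suppose $\mathcal V$ were a point-countable open refinement of the cover $\{[0,\alpha]:\alpha<\omega_1\}$ of $\omega_1$. For each limit $\alpha$ with $0<\alpha<\omega_1$ choose $V_\alpha\in\mathcal V$ containing $\alpha$ and $f(\alpha)<\alpha$ with $(f(\alpha),\alpha]\subset V_\alpha$. By the pressing-down lemma, $f$ has a constant value $\gamma$ on a stationary set $E$ of limits, so $\gamma+1\in V_\alpha$ for all $\alpha\in E$. Each member of $\mathcal V$ is bounded, so it equals $V_\alpha$ for only countably many $\alpha$. Hence $\gamma+1$ lies in uncountably many members of $\mathcal V$, a contradiction.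

Keep this test in mind. The measure is *normal* (functions pressing down are constant on big sets), and normality is exactly what destroyed point-countability.

## 2. Splitting off the support of the Riesz measure

A sensible first approach to proving "yes" is to reduce to the CCC case, where (ii) applies. Supports of measures are CCC, so replace $\mu$ by the Radon measure that Riesz's theorem attaches to it, and look at its support. Here is how far this goes.

**Theorem 1 (MA + $\neg$CH).** Let $L$ be compact and hereditarily metalindelöf, and $\mu$ a finite Borel measure on $L$. Then there is a closed hereditarily Lindelöf $Z\subset L$ such that $\mu(\cdot\cap Z)$ is Radon and $\mu$ vanishes on all compact subsets of $L\setminus Z$. Hence $L$ is Radon if and only if no nonzero finite Borel measure on an open $U\subset L$ vanishes on all compact subsets of $U$.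

*Proof.* **Step 1: comparing $\mu$ with its Riesz measure.** This step finds $Z$. Let $\nu$ be the Radon measure with $\int f\,d\nu=\int f\,d\mu$ for all $f\in C(L)$. For compact $C$,
$$\mu(C)\le\inf\Big\{\int f\,d\mu: f\in C(L),\ f\ge 1_C\Big\}=\inf\Big\{\int f\,d\nu: f\in C(L),\ f\ge 1_C\Big\}=\nu(C).$$
For the last equality take an open $O\supset C$ with $\nu(O)<\nu(C)+\varepsilon$ and a continuous $f$ with $1_C\le f\le1_O$. Let $Z$ be the support of $\nu$, the complement of the union of all $\nu$-null open sets. A compact subset of $L\setminus Z$ is covered by finitely many null open sets, so $\nu(C)=0$ and $\mu(C)\le\nu(C)=0$ for every compact $C\subset L\setminus Z$.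

**Step 2: $Z$ is hereditarily Lindelöf.** Every nonempty open subset of $Z$ has positive $\nu$-measure. (It is $O\cap Z$ with $O$ open in $L$, $\nu(O)>0$, and $\nu(L\setminus Z)=0$ by Step 1 and inner regularity.) As $\nu$ is finite, $Z$ is CCC. It is compact and hereditarily metalindelöf, so by (ii) it is hereditarily paracompact. An open subspace of $Z$ is CCC and paracompact, so each of its open covers has a $\sigma$-discrete open refinement. A discrete family of nonempty open sets is disjoint, hence countable by CCC, so the refinement is countable. Thus all open subspaces of $Z$ are Lindelöf, which means that $Z$ is hereditarily Lindelöf.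

**Step 3: every finite Borel measure on $Z$ is Radon.** By regularity, an open $O\subset Z$ is a union of open sets whose closures lie in $O$. As $O$ is Lindelöf, it is a countable union of such closures, so it is $\sigma$-compact. Given a finite Borel measure on $Z$, consider the sets that can be approximated in measure from inside by closed sets and from outside by open sets. They form a $\sigma$-algebra. Complements are clear; for countable unions, use outer errors $\varepsilon2^{-n}$ and finite unions of inner approximations. The open sets belong to it because they are $\sigma$-compact. So all Borel sets are inner regular for closed, that is, compact sets. In particular $\mu(\cdot\cap Z)$ is Radon.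

**Step 4: the equivalence.** Suppose no nonzero finite Borel measure on an open $U\subset L$ vanishes on the compact subsets of $U$. For any finite Borel $\mu$ on $L$, take $Z$ as above; then $\mu$ restricted to $L\setminus Z$ is zero, and $\mu=\mu(\cdot\cap Z)$ is Radon. Conversely, if $\sigma$ is a nonzero finite Borel measure on an open $U$ vanishing on compact subsets of $U$, then $B\mapsto\sigma(B\cap U)$ is a Borel measure on $L$ that is not inner regular at $U$. $\blacksquare$

Here the approach stops. To finish one would have to show $\mu(L\setminus Z)=0$. But on $U=L\setminus Z$ the measure vanishes on compact sets, so every point of $U$ has an open neighborhood of measure $0$. There is no support inside $U$, and no CCC subspace to which (ii) could be applied. In Test 3 everything happens in this part: there $\nu$ is the point mass at $\omega_1$, and $U$ is the ordinal space $\omega_1$.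

## 3. What a counterexample needs, and the theorems

The remaining part is not empty in general, and the guess is wrong.

**Theorem 2 (ZFC).** There is a compact space $K$, $|K|\le\mathfrak c$, consisting of countable subsets of a set $T$ and closed in $2^T$ (so $K$ is Corson compact), which is hereditarily metalindelöf and carries a $\{0,1\}$-valued Borel probability measure $\mu$ that is not Radon.

**Theorem 3.** If no cardinal $\le\mathfrak c$ is measurable (in particular under MA, with or without CH), then $K$ has $(\ast)$, so $K$ is a compact hereditarily metalindelöf space with $(\ast)$ that is not Radon. In particular, under MA + $\neg$CH there is such a space, and the answer to the problem is negative.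

**Theorem 4 (ZFC).** $K\times2^\omega$ is Corson compact, hereditarily metalindelöf, of cardinality $\le\mathfrak c$, and carries an atomless non-Radon Borel probability measure.

(*Corson compact* means compact and homeomorphic to a subspace of a $\Sigma$-product of real lines, that is, of $\{z\in\mathbb R^W: z_w\ne0\text{ for only countably many }w\}$. A closed subset of $2^W$ consisting of countable sets is Corson compact. Example: $A(\kappa)$ is $\{\emptyset\}\cup\{\{\alpha\}:\alpha<\kappa\}\subset2^\kappa$, with $\emptyset$ as $\infty$.)

The route to $K$ starts from Test 3. Each ordinal $\alpha\le\omega_1$ is a subset of $\omega_1$. The subspace $\{\alpha:\alpha\le\omega_1\}$ of $2^{\omega_1}$ is $\omega_1+1$ with its order topology, since the sets $\{\alpha:\xi\in\alpha\}=(\xi,\omega_1]$ and their complements $[0,\xi]$ form a subbase of that topology. So the bad space of Test 3 is a compact family of sets, all countable except for one. If all its members were countable, it would be hereditarily metalindelöf (Proposition 5 below). So we look for a compact family $K$ of *countable* sets on which something like the club measure survives. We want the sets $V_t=\{x\in K:t\in x\}$ to be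 null, although their union $K\setminus\{\emptyset\}$ has measure $1$. Then every compact subset of $K\setminus\{\emptyset\}$ is null, being covered by finitely many $V_t$.

To produce the measure we only need to decide which *open* sets have measure $1$. The following lemma is the target of the construction.

**Lemma 6 (criterion).** Suppose every open subset of a space $X$ has been declared *positive* or *null*, $X$ being positive and $\emptyset$ null, and suppose that
$$\bigcap_kO_k\setminus\bigcup_kO'_k\neq\emptyset\quad\text{for all positive open }O_k\text{ and null open }O_k'\ (k\in\omega).\tag{1}$$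
Then there is a $\{0,1\}$-valued Borel probability measure $\mu$ on $X$ with $\mu(O)=1$ for positive open $O$ and $\mu(O)=0$ for null open $O$.

*Proof.* Call $B\subset X$ *large* if it contains a set of the form appearing in (1). Large sets are nonempty by (1), and they are closed under supersets and countable intersections. Let $\mathcal B$ be the family of $B$ such that $B$ or $X\setminus B$ is large. A positive open set is large, since $O\supset O\setminus\emptyset$. A null open set $O'$ has large complement $X\setminus O'$. So $\mathcal B$ contains the open sets. It is closed under complements. It is closed under countable unions: if some $B_n$ is large, so is $\bigcup_n B_n$; otherwise all $X\setminus B_n$ are large, hence so is $X\setminus\bigcup_nB_n$. So $\mathcal B$ contains all Borel sets.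

For Borel $B$ put $\mu(B)=1$ if $B$ is large and $\mu(B)=0$ otherwise. A set and its complement are not both large, because the intersection of two large sets is nonempty. For the same reason, among disjoint sets at most one is large. If one of the disjoint Borel sets $B_n$ is large, then $\mu(\bigcup B_n)=1=\sum\mu(B_n)$. If none is, then all complements are large, $X\setminus\bigcup B_n$ is large, and $\mu(\bigcup B_n)=0=\sum\mu(B_n)$. Finally, a null open set has large complement, so it is not large. $\blacksquare$

## 4. Compact families of countable sets are hereditarily metalindelöf

We use elementary submodels. For regular uncountable $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size $<\theta$. If $M\prec H(\theta)$, an object of $H(\theta)$ definable in $H(\theta)$ from elements of $M$ belongs to $M$; so finite subsets of $M$ are elements of $M$. A countable nonempty $Q\in M$ is a subset of $M$: some surjection $e:\omega\to Q$ is in $M$, and so are all the values $e(n)$. Hence $M\cap\omega_1$ is an initial segment of $\omega_1$. The Löwenheim–Skolem theorem provides many such $M$. Example: if $M$ is countable and $C\in M$ is a club in $\omega_1$, then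 $\delta=M\cap\omega_1$ is a countable limit ordinal, and for each $\zeta<\delta$ there is, by elementarity, an element of $C$ above $\zeta$ in $M$. So $C\cap\delta$ is unbounded in $\delta$ and $\delta\in C$.

For finite $F,G\subset W$ and $K\subset2^W$ put
$$[F;G]=\{x\in K:F\subset x,\ x\cap G=\emptyset\}.$$
These clopen sets form a base of $K$.

**Proposition 5.** If $W$ is a set and $K\subset2^W$ is closed and consists of countable sets, then $K$ is hereditarily metalindelöf.

The obvious refinement consists of all basic sets $[F;G]$ inside members of the given family. A point $x$ admits only countably many finite $F\subset x$, but the sets $G$ are not under control. The proof shows that new coordinates in $G$ are never needed unless $x$ itself contains a new coordinate.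

*Proof.* **Step 1: reduction to families of open sets in $K$.** It suffices to show: for every family $\mathcal U$ of open subsets of $K$ there is a point-countable family of open sets, each contained in a member of $\mathcal U$, with union $\bigcup\mathcal U$. Indeed, given an open cover of a subspace $Y$, write its members as traces on $Y$ of open subsets of $K$, apply this, and take traces.

**Step 2: notation.** Fix $\mathcal U$. Let $\mathcal H$ be the set of pairs $(F,G)$ of finite subsets of $W$ with $[F;G]\subset O$ for some $O\in\mathcal U$. For $A\subset W$ let
$$U_A=\bigcup\{[F;G]:(F,G)\in\mathcal H,\ F,G\subset A\}.$$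
Then $U_W=\bigcup\mathcal U$. Fix a regular $\theta>\omega_1$ with $W,K,\mathcal U\in H(\theta)$.

**Step 3: new coordinates are not needed.** We claim: *if $W,K,\mathcal U\in M\prec H(\theta)$, $A=W\cap M\subset A'\subset W$, $x\in U_{A'}$ and $x\cap(A'\setminus A)=\emptyset$, then $x\in U_A$.*

Let $x\in[F;G]$ with $(F,G)\in\mathcal H$ and $F,G\subset A'$. Then $F\subset x\cap A'\subset A$. Put $G_1=G\cap A$, $H=G\setminus A$, $k=|H|$. Now $F,G_1$ are finite subsets of $M$, so they are elements of $M$; also $\mathcal H\in M$. If $k=0$ we are done. Let $k\ge1$ and suppose, toward a contradiction, that $x\notin U_A$.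

First we multiply $H$. If $Q\in M$ is a countable subset of $W$, then $Q\subset M$, so $Q\subset A$ and $H\cap Q=\emptyset$. So $H$ witnesses in $H(\theta)$ that
$$\text{there is }H'\subset W\text{ with }|H'|=k,\ H'\cap Q=\emptyset,\ (F,G_1\cup H')\in\mathcal H.\tag{2}$$
All parameters of (2) are in $M$, and (2) holds for every countable $Q\subset W$ in $M$. By elementarity, (2) holds for *every* countable $Q\subset W$. Applying it recursively, with $Q$ the union of the sets already chosen, we get a sequence $(H_\xi)_{\xi<\omega_1}$ of pairwise disjoint $k$-element sets with $(F,G_1\cup H_\xi)\in\mathcal H$ for all $\xi$. Such a sequence exists in $H(\theta)$, so by elementarity we may take one that belongs to $M$.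

Next, $x$ meets many of them. If $\xi\in M\cap\omega_1$, then $H_\xi\in M$ and $H_\xi\subset A$. If $x\cap H_\xi$ were empty, then $x\in[F;G_1\cup H_\xi]\subset U_A$, contrary to assumption. So $x\cap H_\xi\ne\emptyset$ for all $\xi\in M\cap\omega_1$.

Finally we transfer this to all $\xi<\omega_1$. For each finite $\Delta\subset\omega_1$ with $\Delta\in M$ there is $y\in K$, namely $x$, that meets all $H_\xi$ with $\xi\in\Delta$. By elementarity this is true for all finite $\Delta\subset\omega_1$. The sets $\{y\in K:y\cap H_\xi\ne\emptyset\}$ are clopen and have, as just seen, the finite intersection property. By compactness some $y\in K$ meets all $H_\xi$, $\xi<\omega_1$. The $H_\xi$ are disjoint, so $y$ is uncountable, a contradiction. The claim is proved.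

**Step 4: induction over models.** We show by induction on $|N|$: *if $W,K,\mathcal U\in N\prec H(\theta)$, then there is a point-countable family of open sets, each inside a member of $\mathcal U$, with union $U_{W\cap N}$.* Taking $N\supset W$ finishes the proof.

If $N$ is countable, take the countably many $[F;G]$ with $F,G\subset W\cap N$ and $(F,G)\in\mathcal H$.

Let $|N|=\lambda>\omega$. Enumerate $N$ in type $\lambda$ and let $N_\alpha$ ($\alpha<\lambda$) be the Skolem hull in $N$ of the first $\alpha$ elements together with $W,K,\mathcal U$. This is a continuous increasing chain of elementary submodels of $N$, hence of $H(\theta)$, with union $N$ and $|N_\alpha|\le|\alpha|+\omega<\lambda$. Put $A_\alpha=W\cap N_\alpha$ and let $\mathcal R_\alpha$ be a family as required for $N_\alpha$. Define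
$$\mathcal R=\mathcal R_0\cup\bigcup_{\alpha<\lambda}\big\{R\cap\{y\in K:y\cap(A_{\alpha+1}\setminus A_\alpha)\neq\emptyset\}:R\in\mathcal R_{\alpha+1}\big\}.$$
The members of $\mathcal R$ are open, lie inside members of $\mathcal U$, and are contained in $U_{W\cap N}$. A point $y\in K$ is countable, so it meets only countably many of the disjoint sets $A_{\alpha+1}\setminus A_\alpha$, and each of them contributes countably many sets containing $y$. So $\mathcal R$ is point-countable.

It covers $U_{W\cap N}$. Let $x\in U_{W\cap N}$, say $x\in[F;G]$ with $(F,G)\in\mathcal H$ and $F,G\subset W\cap N$. As $F\cup G$ is finite it lies in some $A_\alpha$, so there is a least $\beta$ with $x\in U_{A_\beta}$. By continuity and finiteness, $\beta$ is not a limit. If $\beta=0$, then $x\in\bigcup\mathcal R_0$. If $\beta=\alpha+1$, then $x\notin U_{A_\alpha}$, so the claim with $M=N_\alpha$ and $A'=A_{\alpha+1}$ gives $x\cap(A_{\alpha+1}\setminus A_\alpha)\ne\emptyset$. As $x$ lies in some $R\in\mathcal R_{\alpha+1}$, it is covered. $\blacksquare$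

## 5. Closed subsets of a stationary set, and the relation of equal germs

We now replace the ordinals of Test 3 by objects that grow like ordinals but cannot grow for $\omega_1$ steps. Fix a stationary $S\subset\omega_1\setminus\{0\}$ such that $\omega_1\setminus S$ is stationary too. Let $T$ be the set of nonempty countable closed subsets $t$ of $\omega_1$ with $t\subset S$ and with a maximum; put $\rho(t)=\max t$. Then $|T|\le\omega_1^{\omega}=\mathfrak c$. Write $(\gamma,\zeta]=\{\xi:\gamma<\xi\le\zeta\}$, and write $p\le t$ if $t$ end-extends $p$, that is, $p=t\cap(\rho(p)+1)$.

**Definition (the relation $\triangleleft$).** For $s,t\in T$,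
$$s\triangleleft t\iff\rho(s)\in t,\ \ \rho(s)<\rho(t),\ \text{ and } t\cap(\gamma,\rho(s)]=s\cap(\gamma,\rho(s)]\text{ for some }\gamma<\rho(s).$$

So $t$ passes through the top of $s$ and agrees with $s$ just below it: the germs at $\rho(s)$ are equal. If the last equality holds for some $\gamma$, it holds for all larger $\gamma<\rho(s)$. A proper end-extension of $s$ is $\triangleright s$, but more is allowed. The relation is *not* transitive: for $\sigma_1<\sigma_2<\sigma_3$ in $S$ let
$$s=\{\sigma_1\},\qquad t=\{\sigma_1,\sigma_2\},\qquad u=\{\sigma_2,\sigma_3\}.$$
Then $s\triangleleft t$ (take $\gamma=0$) and $t\triangleleft u$ (take $\gamma=\sigma_1$), but $\sigma_1\notin u$, so $s\ntriangleleft u$. In Section 8 we will see why neither end-extension nor the bare condition $\rho(s)\in t$ would do.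

**Definition (the space $K$).** $K$ is the set of all $x\subset T$ any two distinct members of which are $\triangleleft$-comparable.

Membership in $K$ is a condition on pairs, so $K$ is closed in $2^T$, hence compact, and $K$ is closed under subsets. Comparable elements have different $\rho$-values. So on each $x\in K$ the map $\rho$ is injective, and $s\triangleleft t$ whenever $s,t\in x$ and $\rho(s)<\rho(t)$. With the elements above, $\{s,t\}$ and $\{t,u\}$ are in $K$ but $\{s,t,u\}$ is not.

**Lemma 7.** Every $x\in K$ is countable. Hence $|K|\le\mathfrak c^{\omega}=\mathfrak c$.

*Proof.* Suppose $x$ is uncountable. Then $\Pi=\rho[x]\subset S$ is uncountable. For $t\in x$ we have $\Pi\cap\rho(t)\subset t$, because $s\triangleleft t$ implies $\rho(s)\in t$. Let $\lambda<\omega_1$ be a limit point of $\Pi$ and choose $t\in x$ with $\rho(t)>\lambda$. Then $\lambda$ is a limit point of the closed set $t$, so $\lambda\in t\subset S$. Thus the closure of $\Pi$ is a club contained in $S$, contradicting the stationarity of $\omega_1\setminus S$. $\blacksquare$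

By Lemma 7 and Proposition 5, $K$ is Corson compact, hereditarily metalindelöf, and of size at most $\mathfrak c$. What remains is the measure.

## 6. Generic closed sets and a normal ideal on $T$

The stationarity of $\omega_1\setminus S$ has been used; now we use that of $S$. We need a notion of "most $t\in T$" that has three properties: it is countably complete, it satisfies a pressing-down lemma, and most $t$ in a given big set lie $\triangleleft$-above a given $s$ often enough. The idea is to call a set small if it avoids all elements $t$ that are generic over sufficiently rich countable models.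

Fix a regular $\theta>2^{\mathfrak c}$. A *model* is a countable $N\prec H(\theta)$ with $S,T\in N$; put $\delta_N=N\cap\omega_1<\omega_1$. A set $D\subset T$ is *dense* if every $p\in T$ has an extension $q\ge p$ in $D$.

**Definition (generic elements, the ideal $\mathcal I$).** $t\in T$ is *$N$-generic* if $\rho(t)=\delta_N$ and for every dense $D\subset T$ with $D\in N$ there is $p\in D\cap N$ with $p\le t$. For $A\subset T$,
$$A\in\mathcal I\iff\text{for some }a\in H(\theta),\text{ no }N\text{-generic }t\text{ with }N\text{ a model and }a\in N\text{ lies in }A.$$
Such an $a$ *witnesses* $A\in\mathcal I$. Sets not in $\mathcal I$ are *positive*.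

Example. For $\zeta<\omega_1$ the set $\{p\in T:\rho(p)>\zeta\}$ is dense, since $p\cup\{\sigma\}\ge p$ for any $\sigma\in S$ above $\rho(p)$. If $t$ is $N$-generic and $\zeta<\delta_N$, this set is in $N$, so some $p\le t$ in $N$ has $\zeta<\rho(p)<\delta_N$, and $\rho(p)\in t$. So $\rho(t)$ is a limit point of $t$. Hence the set of $t$ whose maximum is an isolated point of $t$ is in $\mathcal I$, and in particular so is the set of all finite $t$.

For $s\in T$ let $\mathrm{Up}(s)=\{t\in T:s\triangleleft t\}$.

**Lemma 8.**

(a) $\mathcal I$ is a $\sigma$-ideal. For every $\zeta<\omega_1$ the set $\{t:\rho(t)\le\zeta\}$ is in $\mathcal I$; in particular singletons are in $\mathcal I$. For every $p\in T$ the set $\{t\in T:p\le t\}$ is positive; in particular $T\notin\mathcal I$.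

(b) If $B$ is positive and $f:B\to\omega_1$ satisfies $f(t)<\rho(t)$ for all $t\in B$, then $f^{-1}(\gamma)$ is positive for some $\gamma$.

(c) If $B$ is positive, there is $\gamma_B<\omega_1$ such that $B\cap\mathrm{Up}(s)$ is positive for all $s\in T$ with $\rho(s)>\gamma_B$.

*Proof.* **Step 1: the ideal properties in (a).** Subsets are clear. If $a_n$ witnesses $A_n\in\mathcal I$, then $(a_n)_n$ witnesses $\bigcup_nA_n\in\mathcal I$, because $(a_n)_n\in N$ implies $a_n\in N$ for all $n$. The ordinal $\zeta$ witnesses $\{t:\rho(t)\le\zeta\}\in\mathcal I$, since $\zeta\in N$ implies $\rho(t)=\delta_N>\zeta$ for $N$-generic $t$.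

**Step 2: generic elements exist.** Let $p\in T$ and $a\in H(\theta)$; we need a model $N\ni a,p$ and an $N$-generic $t\ge p$. Take a continuous increasing chain $(N_\alpha)_{\alpha<\omega_1}$ of models with $a,p\in N_0$ and $N_\alpha\in N_{\alpha+1}$. Then $\delta_{N_\alpha}\in N_{\alpha+1}$, so the ordinals $\delta_{N_\alpha}$ are strictly increasing; by continuity they form a club. As $S$ is stationary, some $N=N_\alpha$ has $\delta_N\in S$.

Enumerate the dense sets in $N$ as $D_n$ ($n\in\omega$). Let $p_0=p$ and choose $p_0\le p_1\le\dots$ in $N\cap T$ with $p_{n+1}\in D_n$; by elementarity, $p_n\in N$ has an extension in $D_n\cap N$. Each $\rho(p_n)$ is in $N$, so it is below $\delta_N$. For each $\zeta<\delta_N$ the dense set $\{q:\rho(q)>\zeta\}$ is one of the $D_n$, so $\sup_n\rho(p_n)=\delta_N$. Put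
$$t=\bigcup_np_n\cup\{\delta_N\}.$$
Then $t\cap(\rho(p_n)+1)=p_n$ for all $n$. So a limit point of $t$ below $\delta_N$ is a limit point of some $p_n$ and lies in $p_n$; hence $t$ is closed. Also $t\subset S$, because $\delta_N\in S$. So $t\in T$, $\rho(t)=\delta_N$, all $p_n\le t$, and $t$ is $N$-generic.

**Step 3: pressing down (b).** Suppose that $a_\gamma$ witnesses $f^{-1}(\gamma)\in\mathcal I$ for every $\gamma<\omega_1$. Let $a=(a_\gamma)_{\gamma<\omega_1}\in H(\theta)$. As $B$ is positive, there are a model $N\ni a$ and an $N$-generic $t\in B$. Then $f(t)<\rho(t)=\delta_N$, so $f(t)\in N$ and $a_{f(t)}\in N$. But $t$ is $N$-generic and lies in $f^{-1}(f(t))$, which contradicts the choice of $a_{f(t)}$.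

**Step 4: finding a good condition for (c).** Call $p\in T$ *good* if for each $a\in H(\theta)$ there are a model $N\ni a,p$ and an $N$-generic $t\in B$ with $t\ge p$. For $p$ not good fix $a_p$ refuting this. Let $D$ be the set of all $p$ that are not good, and suppose $D$ is dense. Put $a=(D,(a_p)_{p\in D})\in H(\theta)$. Take a model $N\ni a$ and an $N$-generic $t\in B$. As $D\in N$ is dense, there is $p\in D\cap N$ with $p\le t$. But $a_p\in N$ and $p\in N$, so $t$ contradicts the choice of $a_p$. Hence $D$ is not dense: there is $p\in T$ all of whose extensions are good. Put $\gamma_B=\rho(p)$.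

**Step 5: grafting $s$ onto $p$.** Let $\rho(s)>\rho(p)$ and
$$p'=p\cup\big(s\cap(\rho(p),\rho(s)]\big).$$
This is a closed subset of $S$ with maximum $\rho(s)$, and $p'\ge p$. So $p'\in T$ is good. Given $a$, take a model $N\ni a,p'$ and an $N$-generic $t\in B$ with $t\ge p'$. Then $\rho(t)=\delta_N>\rho(p')=\rho(s)$, further $\rho(s)\in p'\subset t$, and
$$t\cap(\rho(p),\rho(s)]=p'\cap(\rho(p),\rho(s)]=s\cap(\rho(p),\rho(s)].$$
So $s\triangleleft t$. As $a$ was arbitrary, $B\cap\mathrm{Up}(s)$ is positive. $\blacksquare$

Step 5 is where the relation $\triangleleft$ pays: only the germ of $s$ at its top matters, so the lower part of $s$ can be exchanged for $p$.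

## 7. Iterating the ideal over finite members of $K$

A basic open set of $K$ involves finitely many elements of $T$, so we need to know what "many finite sets $\{v_1,\dots,v_n\}\in K$" means. We read it as: many $v_1$ such that for many $v_2$ such that ... .

Let $\mathcal A_n$ be the set of $n$-element members of $K$; list $F\in\mathcal A_n$ as $v_1,\dots,v_n$ with $\rho(v_1)<\dots<\rho(v_n)$, and write $\min F=v_1$ if $n\ge1$. For $E\subset\mathcal A_n$ and a finite $R\in K$ with $|R|\le n$ let $E_R$ be the set of $F'\in\mathcal A_{n-|R|}$ such that all members of $F'$ have larger $\rho$ than all members of $R$, and $R\cup F'\in E$. Write $E_w=E_{\{w\}}$. Note $E_\emptyset=E$. If $R\cup\{w\}\in K$, $\rho(w)>\rho(s)$ for all $s\in R$, and $|R|<n$, then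
$$(E_R)_w=E_{R\cup\{w\}}.\tag{3}$$
Indeed both sides consist of the $F''\in\mathcal A_{n-|R|-1}$ lying above $R\cup\{w\}$ in $\rho$ with $R\cup\{w\}\cup F''\in E$; here $\{w\}\cup F''\in K$ because $K$ is closed under subsets.

**Definition (positive sets in $\mathcal A_n$).** $E\subset\mathcal A_0=\{\emptyset\}$ is positive iff $E=\{\emptyset\}$. For $n\ge1$, $E\subset\mathcal A_n$ is positive iff $\partial E:=\{w\in T:E_w\text{ is positive}\}\notin\mathcal I$. Otherwise $E$ is *null*.

Example. For $n=1$, $E_w=\{\emptyset\}$ if $\{w\}\in E$ and $E_w=\emptyset$ otherwise, so $E$ is positive iff $\{w:\{w\}\in E\}\notin\mathcal I$. In particular $\partial\mathcal A_1=T$ and $\mathcal A_1$ is positive.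

*The null sets form a $\sigma$-ideal of subsets of $\mathcal A_n$, and positive sets are nonempty.* For $n=0$ this is clear. Let $n\ge1$. If $E\subset E'$, then $E_w\subset E'_w$, so $\partial E\subset\partial E'$ by the induction hypothesis. Since $(\bigcup_kE^k)_w=\bigcup_kE^k_w$, the induction hypothesis gives $\partial(\bigcup_kE^k)=\bigcup_k\partial E^k$. Now use that $\mathcal I$ is a $\sigma$-ideal. Finally $\partial\emptyset=\emptyset$, so $\emptyset$ is null.

**Lemma 9.** Let $n\ge1$, $E\subset\mathcal A_n$ positive, and $f:E\to\omega_1$ with $f(F)<\rho(\min F)$. Then $\{F\in E:f(F)=\gamma\}$ is positive for some $\gamma$.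

*Proof.* For $w\in\partial E$, the positive set $E_w$ is the union, over the countably many $\gamma<\rho(w)$, of the sets $\{F'\in E_w:f(\{w\}\cup F')=\gamma\}$. So one of these is positive, say for $\gamma=\gamma_w<\rho(w)$. By Lemma 8(b) there is $\gamma$ such that $\{w\in\partial E:\gamma_w=\gamma\}$ is positive. This set is contained in $\partial\{F\in E:f(F)=\gamma\}$. $\blacksquare$

We now declare an open $O\subset K$ *positive* if $O\cap\mathcal A_n$ is positive for some $n\ge0$, and *null* otherwise. Our goal is property (1) of Lemma 6.

## 8. Why germs: two neighboring relations for which (1) fails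

The definitions of Section 7 use only that members of $K$ are pairwise comparable under some relation that forces $\rho(s)<\rho(t)$. So we can try other relations. Both alternatives below imply $\rho(s)\in t$ when $s$ is below $t$, so Lemma 7 and Proposition 5 hold for them with the same proofs. What fails, for the definitions of Section 7, is (1).

**Too strong: end-extension.** Let $K_1$ be the family of sets pairwise comparable under $\le$, the chains of the tree $(T,\le)$. Take $\sigma\ne\sigma'$ in $S$, $p=\{\sigma\}$, $p'=\{\sigma'\}$. The open set $O_p=\{x\in K_1:p\le t\text{ for some }t\in x\}$ contains all $\{t\}$ with $p\le t$, and $\{t:p\le t\}\notin\mathcal I$ by Lemma 8(a). So $O_p$ is positive, and so is $O_{p'}$. But $O_p\cap O_{p'}=\emptyset$: if $t,t'\in x$ with $p\le t$, $p'\le t'$, then the larger of $t,t'$ end-extends both $p$ and $p'$, so its minimum is both $\sigma$ and $\sigma'$. So (1) fails. What is missing is Lemma 8(c): the elements of a positive set need not reach above a given $s$.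

**Too weak: passing through the top.** Let $K_2$ be the family of sets pairwise comparable under the relation "$\rho(s)\in t$ and $\rho(s)<\rho(t)$". For positive $B\subset T$ let
$$O_B=\{x\in K_2:\text{there are }v_1,v_2\in x\text{ with }v_1\in B,\ \min v_2=\rho(v_1)<\rho(v_2)\}.$$
This is open. It is positive: for each $v_1\in B$ the elements $v_2\ge\{\rho(v_1)\}$ with $\rho(v_2)>\rho(v_1)$ form a positive set by Lemma 8(a), and each gives a two-element set $\{v_1,v_2\}\in O_B$. So the corresponding set of pairs has $\partial\supset B$. If $x\in O_B$, as witnessed by $v_1,v_2$, then $v_1$ is the element of $x$ with the least $\rho$: for $s\in x$ with $\rho(s)<\rho(v_1)<\rho(v_2)$ we would have $\rho(s)\in v_2$ below $\min v_2$. So for disjoint positive $B,B'$, for instance $\{t:p\le t\}$ and $\{t:p'\le t\}$ as above, the positive open sets $O_B,O_{B'}$ are disjoint, and (1) fails again. Here Lemma 8(c) is fine. The trouble is that $s$ below $v_1$ and $v_1$ below $v_2$ tell us nothing about $s$ and $v_2$.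

The relation $\triangleleft$ sits between the two. It satisfies Lemma 8(c), and it is transitive *up to a bounded error*, an error that Lemma 9 can make constant. To express this, for $F=\{v_1,\dots,v_n\}\in\mathcal A_n$, $n\ge1$, let $g(F)$ be the least $\gamma<\rho(v_1)$ with
$$v_i\cap(\gamma,\rho(v_1)]=v_1\cap(\gamma,\rho(v_1)]\quad\text{for all }i.$$
It exists because $v_1\triangleleft v_i$ for the finitely many $i\ge2$. Note that $g(F)<\rho(\min F)$: the function $g$ presses down.

**Lemma 10.** If $F=\{v_1,\dots,v_n\}\in\mathcal A_n$, $s\triangleleft v_1=\min F$ and $\rho(s)>g(F)$, then $s\triangleleft v_i$ for all $i$.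

*Proof.* We have $\rho(s)\in v_1\cap(g(F),\rho(v_1)]$, so $\rho(s)\in v_i$. Also $\rho(s)<\rho(v_1)\le\rho(v_i)$. Let $\gamma'<\rho(s)$ satisfy $v_1\cap(\gamma',\rho(s)]=s\cap(\gamma',\rho(s)]$ and put $\gamma''=\max(\gamma',g(F))<\rho(s)$. Then
$$v_i\cap(\gamma'',\rho(s)]=v_1\cap(\gamma'',\rho(s)]=s\cap(\gamma'',\rho(s)].\qquad\blacksquare$$

## 9. Countable intersections of positive open sets, and the measure

**Proposition 11.** If $O_k$ are positive open and $O_k'$ null open subsets of $K$ $(k\in\omega)$, then $\bigcap_kO_k\setminus\bigcup_kO_k'\ne\emptyset$.

*Proof.* **Step 1: null open sets become conditions on finite subsets of $x$.** Let $(J^m)_{m\in\omega}$ enumerate all the null sets $O_k'\cap\mathcal A_n$ ($k,n\in\omega$), with $J^m\subset\mathcal A_{n(m)}$. If $x\in O'_k$, there are finite $F,G$ with $x\in[F;G]\subset O_k'$. Then $F\subset x$, so $F\in K$, and $F\in[F;G]\subset O_k'$. So the finite subset $F$ of $x$ lies in some $J^m$. Hence it suffices to find $x\in\bigcap_kO_k$ such that no finite subset of $x$ lies in any $J^m$.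

**Step 2: pressing down all bad information below one ordinal.** To put $x$ into $O_k$ we shall put some $F\in O_k\cap\mathcal A_n$ into $x$ and keep a finite set $G$ out of $x$. Two things below $\rho(\min F)$ could go wrong: the defect $g(F)$ of transitivity, and members of $G$ already used. Both press down, so we can bound them in advance.

Choose $n_k$ such that $E_0^k=O_k\cap\mathcal A_{n_k}$ is positive. For $F\in E_0^k$ choose a finite $G_F^k\subset T\setminus F$ with $[F;G_F^k]\subset O_k$. This is possible: a basic neighborhood $[F_1;G]\subset O_k$ of $F$ has $F_1\subset F$ and $G\cap F=\emptyset$, and it contains $[F;G]$.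

If $n_k=0$, then $\emptyset\in O_k$, and we let $\gamma_k=\max(\{0\}\cup\rho[G^k_\emptyset])$. If $n_k\ge1$, let
$$h_k(F)=\max\big(\{0\}\cup\{\rho(u):u\in G_F^k,\ \rho(u)<\rho(\min F)\}\big)<\rho(\min F).$$
By Lemma 9, applied to $\max(g,h_k)$ on $E_0^k$, there are $\gamma_k<\omega_1$ and a positive $E^k\subset E_0^k$ with
$$\max(g(F),h_k(F))=\gamma_k\quad\text{for all }F\in E^k.$$
Put $B^k=\partial E^k$ for these $k$; it is a positive subset of $T$. Let $\gamma^*=\sup_k\gamma_k<\omega_1$.

**Step 3: the invariants.** We build $x$ by adding one element at a time, always of larger $\rho$ than before. For finite $R\subset T$ let $\mathrm{Up}(R)=\bigcap_{s\in R}\mathrm{Up}(s)$, $\mathrm{Up}(\emptyset)=T$. The current finite set $F_0\in K$ will satisfy: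

* (C1) $\rho(s)>\gamma^*$ for all $s\in F_0$;
* (C2) $B^j\cap\mathrm{Up}(F_0)$ is positive for every $j$ with $n_j\ge1$;
* (C3) $(J^m)_R$ is null for all $m$ and all $R\subset F_0$ with $|R|\le n(m)$.

For $|R|=n(m)$, (C3) says $\emptyset\notin(J^m)_R$, that is, $R\notin J^m$. (C2) keeps all later stages possible. For $F_0=\emptyset$ the invariants hold: (C1) is empty, (C2) says that the $B^j$ are positive, and (C3) says that the $J^m$ are null.

**Step 4: almost every next element preserves the invariants.** Let $F_0$ satisfy (C1)–(C3) and let $Y\subset\mathrm{Up}(F_0)$ be positive. For $w\in Y$ we have $s\triangleleft w$ for all $s\in F_0$, so $F_0\cup\{w\}\in K$ and $w$ has the largest $\rho$ in it. We check that for all $w\in Y$ outside a set in $\mathcal I$, the set $F_0\cup\{w\}$ satisfies (C1)–(C3) and $\rho(w)$ exceeds any countable ordinal prescribed in advance. For the last requirement and for (C1) use that $\{t:\rho(t)\le\zeta\}\in\mathcal I$. For (C2): by Lemma 8(c), applied to the positive set $B^j\cap\mathrm{Up}(F_0)$,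
$$B^j\cap\mathrm{Up}(F_0\cup\{w\})=\big(B^j\cap\mathrm{Up}(F_0)\big)\cap\mathrm{Up}(w)$$
is positive for all $j$ with $n_j\ge1$ as soon as $\rho(w)>\sup_j\gamma_{B^j\cap\mathrm{Up}(F_0)}$. For (C3): subsets of $F_0$ bring nothing new. For $R\subset F_0$ with $|R|<n(m)$, (3) gives $(J^m)_{R\cup\{w\}}=((J^m)_R)_w$. This is null for all $w\notin\partial((J^m)_R)$, and $\partial((J^m)_R)\in\mathcal I$ because $(J^m)_R$ is null. Altogether countably many exceptional sets from the $\sigma$-ideal $\mathcal I$ were removed. Call the remaining $w\in Y$ *admissible*; they exist because $Y\notin\mathcal I$.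

**Step 5: the construction.** Treat $k=0,1,2,\dots$ in turn, skipping those with $n_k=0$. At stage $k$, with current set $F_0$, choose an admissible $v_1\in B^k\cap\mathrm{Up}(F_0)$, which is positive by (C2). As $v_1\in\partial E^k$, the set $E^k_{\{v_1\}}$ is positive. Then, successively for $2\le i\le n_k$, choose an admissible
$$v_i\in\partial\big(E^k_{\{v_1,\dots,v_{i-1}\}}\big).$$
The set on the right is positive because $E^k_{\{v_1,\dots,v_{i-1}\}}$ is positive, by the choice of $v_{i-1}$ and (3). To apply Step 4 to the current set $F_0\cup\{v_1,\dots,v_{i-1}\}$ we must check that
$$\partial\big(E^k_{\{v_1,\dots,v_{i-1}\}}\big)\subset\mathrm{Up}\big(F_0\cup\{v_1,\dots,v_{i-1}\}\big).$$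
Let $v_i$ be an element of the left side. Then $(E^k_{\{v_1,\dots,v_{i-1}\}})_{v_i}$ is positive, hence nonempty, so there is $F\in E^k$ whose first elements are $v_1,\dots,v_i$. As $F\in K$, $v_j\triangleleft v_i$ for $j<i$. For $s\in F_0$ we have $s\triangleleft v_1$ and, by (C1), $\rho(s)>\gamma^*\ge\gamma_k\ge g(F)$. So Lemma 10 gives $s\triangleleft v_i$. Hence the choice is possible.

After $n_k$ steps, $E^k_{\{v_1,\dots,v_{n_k}\}}\subset\mathcal A_0$ is positive, which means that $F^k:=\{v_1,\dots,v_{n_k}\}\in E^k$. From then on choose only elements with $\rho$ larger than all elements of $\rho[G^k_{F^k}]$. At each moment this prescribes finitely many bounds, which Step 4 allows.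

**Step 6: verification.** Let $x$ be the union of all the finite sets obtained. Any two members of $x$ lie in one of them, so $x\in K$. A finite subset $R$ of $x$ lies in one of them, so by (C3) $R$ is in no $J^m$. It remains to see that $x\in O_k$ for all $k$.

If $n_k=0$: by (C1) all $\rho$-values on $x$ exceed $\gamma_k\ge\max\rho[G^k_\emptyset]$ (if $G^k_\emptyset\neq\emptyset$), so $x\cap G^k_\emptyset=\emptyset$ and $x\in[\emptyset;G^k_\emptyset]\subset O_k$.

If $n_k\ge1$: $F^k\subset x$. Suppose $u\in x\cap G^k_{F^k}$; then $u\notin F^k$. If $u$ was chosen before $F^k$, then $\rho(u)<\rho(\min F^k)$, so $\rho(u)\le h_k(F^k)\le\gamma_k\le\gamma^*$, contradicting (C1). If $u$ was chosen after $F^k$, then $\rho(u)>\max\rho[G^k_{F^k}]\ge\rho(u)$, which is absurd. So $x\in[F^k;G^k_{F^k}]\subset O_k$. $\blacksquare$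

*Proof of Theorem 2.* The open set $K$ is positive because $K\cap\mathcal A_0=\{\emptyset\}$, and $\emptyset$ is null. By Proposition 11, condition (1) holds, so Lemma 6 gives a $\{0,1\}$-valued Borel probability $\mu$ on $K$ with value $1$ on positive and $0$ on null open sets.

**Step 1: each $V_t=\{x\in K:t\in x\}$ has measure $0$.** We show by induction on $n$ that $V_t\cap\mathcal A_n=\{F\in\mathcal A_n:t\in F\}$ is null. For $n=0$ it is empty. For $n\ge1$ and $w\ne t$, $(V_t\cap\mathcal A_n)_w\subset V_t\cap\mathcal A_{n-1}$ is null by induction, so $\partial(V_t\cap\mathcal A_n)\subset\{t\}\in\mathcal I$. Hence the open set $V_t$ is null and $\mu(V_t)=0$.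

**Step 2: their union has measure $1$.** The open set $K\setminus\{\emptyset\}=\bigcup_{t\in T}V_t$ contains $\mathcal A_1$, which is positive. So $\mu(K\setminus\{\emptyset\})=1$.

**Step 3: $\mu$ is not Radon.** A compact $C\subset K\setminus\{\emptyset\}$ is covered by finitely many $V_t$, so $\mu(C)=0$, whereas $\mu(K\setminus\{\emptyset\})=1$. So inner regularity fails at $K\setminus\{\emptyset\}$. The remaining assertions are Lemma 7 and Proposition 5. $\blacksquare$

It is instructive to compare with Section 2. Every basic neighborhood $[\emptyset;G]=K\setminus\bigcup_{t\in G}V_t$ of the point $\emptyset$ has $\mu$-measure $1$, so $\int f\,d\mu=f(\emptyset)$ for $f\in C(K)$. The Riesz measure of $\mu$ is the point mass at $\emptyset$, its support is $\{\emptyset\}$, and all of $\mu$ lives on the complement, as for $\omega_1+1$ in Test 3.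

## 10. Measurable cardinals below the continuum, and condition $(\ast)$

It remains to secure $(\ast)$. Since $|K|\le\mathfrak c$, we need that no cardinal $\le\mathfrak c$ is measurable; this is the only use of MA. Let $\lambda$ be the coin-tossing measure on $2^\omega$.

**Lemma 12 (MA).** No cardinal $\le\mathfrak c$ is measurable.

*Proof.* **Step 1: every $P\subset2^\omega$ with $|P|<\mathfrak c$ is $\lambda$-null** (Martin–Solovay). This is the combinatorial input. Let $\varepsilon>0$ and let $\mathbb P$ be the set of open $U\subset2^\omega$ with $\lambda(U)<\varepsilon$, larger sets being stronger conditions.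

$\mathbb P$ is ccc: among uncountably many conditions, uncountably many satisfy $\lambda(U)<\varepsilon-\delta$ for one fixed $\delta>0$. For each of these choose a clopen $C_U\subset U$ with $\lambda(U\setminus C_U)<\delta$. There are only countably many clopen sets, so two different $U,U'$ among them have $C_U=C_{U'}$. As $C_{U'}\subset U$, we get $\lambda(U\cup U')\le\lambda(U)+\lambda(U'\setminus C_{U'})<\varepsilon$, and $U\cup U'$ is a common extension.

For $z\in2^\omega$ the set $\{U\in\mathbb P:z\in U\}$ is dense: add to a condition a small enough clopen neighborhood of $z$. By MA there is a filter meeting these dense sets for all $z\in P$. Its union is an open set containing $P$, and it is the union of a countable subfamily, because $2^\omega$ has a countable base. Any finite union of members of the filter is contained in a member of the filter, so it has measure $<\varepsilon$. Hence the union has measure $\le\varepsilon$. As $\varepsilon$ was arbitrary, $P$ is null.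

**Step 2: transporting a measure to $2^\omega$.** Suppose the lemma fails. Let $\kappa\le\mathfrak c$ be the least measurable cardinal and $m$ a probability on $\mathcal P(\kappa)$ vanishing on singletons. Sets $A\subset\kappa$ with $|A|<\kappa$ are $m$-null; otherwise the normalized restriction of $m$ to $A$ would make $|A|$ measurable.

The measure $m$ is atomless. Let $e:\kappa\to2^\omega$ be injective. If $A$ were an atom, then for each $n$ there would be $i_n\in\{0,1\}$ with $m(\{\alpha\in A:e(\alpha)(n)=i_n\})=m(A)$. The intersection of these sets over all $n$ has at most one point but measure $m(A)>0$, a contradiction.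

By Sierpiński's theorem on atomless measures, every $A\subset\kappa$ has a subset of measure $\frac12m(A)$. So there are $A_\sigma\subset\kappa$ ($\sigma\in2^{<\omega}$) with $A_\emptyset=\kappa$, $A_\sigma$ the disjoint union of $A_{\sigma0}$ and $A_{\sigma1}$, and $m(A_\sigma)=2^{-|\sigma|}$. Let $g(\xi)\in2^\omega$ be the branch $\{\sigma:\xi\in A_\sigma\}$. (This $g$ is unrelated to the function $g$ of Section 8.) Then $m(g^{-1}(C))=\lambda(C)$ for basic clopen $C$, hence for all Borel $C$.

**Step 3: a set that contradicts Fubini.** For $\xi<\kappa$ the set $\{g(\eta):\eta\le\xi\}$ has cardinality $<\kappa\le\mathfrak c$, so by Step 1 there is an open $O_\xi\supset\{g(\eta):\eta\le\xi\}$ with $\lambda(O_\xi)\le\frac12$. Let $(C_k)$ enumerate the basic clopen sets, and $B_k=\{\xi:C_k\subset O_\xi\}$. Then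
$$Q=\{(\xi,\eta):g(\eta)\in O_\xi\}=\bigcup_kB_k\times g^{-1}(C_k)\in\mathcal P(\kappa)\otimes\mathcal P(\kappa).$$
By Fubini, $(m\times m)(Q)=\int\lambda(O_\xi)\,dm(\xi)\le\frac12$. On the other hand, for every $\eta$ the set $\{\xi:(\xi,\eta)\in Q\}$ contains $\kappa\setminus\eta$, which has measure $1$ because $|\eta|<\kappa$. So $(m\times m)(Q)=1$, a contradiction. $\blacksquare$

*Proof of Theorem 3.* A discrete subset of $K$ has cardinality at most $|K|\le\mathfrak c$. If no cardinal $\le\mathfrak c$ is measurable, for instance under MA by Lemma 12, then $K$ has $(\ast)$. By Theorem 2, $K$ is compact, hereditarily metalindelöf and not Radon. This applies in particular under MA + $\neg$CH. $\blacksquare$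

Under the hypothesis of Theorem 3, Theorem A shows that $K$ is not hereditarily weakly $\theta$-refinable. Under MA + $\neg$CH, result (ii) shows that $K$ is not locally CCC, since otherwise $K$ would be Radon; so the hypothesis "locally CCC" in (ii) cannot be dropped.

## 11. The product $K\times2^\omega$ and an atomless measure

The measure of Theorem 2 takes only the values $0$ and $1$. A product removes this feature.

*Proof of Theorem 4.* **Step 1: the space.** The map $(x,y)\mapsto x\sqcup y$, with $y\in2^\omega$ viewed as a subset of $\omega$, is a homeomorphism of $K\times2^\omega$ onto a closed set of countable subsets of the disjoint union $T\sqcup\omega$. So $K\times2^\omega$ is Corson compact, Proposition 5 applies, and the cardinality is at most $\mathfrak c$.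

**Step 2: the product measure lives on all Borel sets.** Let $O$ be open in $K\times2^\omega$. For each of the countably many basic clopen $C\subset2^\omega$ let $O_C$ be the union of all open $O'\subset K$ with $O'\times C\subset O$. Then $O=\bigcup_CO_C\times C$. So open sets, and hence Borel sets, belong to the product of the two Borel $\sigma$-algebras, and $\mu\times\lambda$ is defined on all Borel sets.

**Step 3: it is atomless.** For each $n$ the space splits into the $2^n$ pieces $K\times C$, $C$ a cylinder of length $n$, each of measure $2^{-n}$. An atom would have all its measure in one of them, so its measure would be $\le2^{-n}$ for all $n$.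

**Step 4: it is not Radon.** The open set $(K\setminus\{\emptyset\})\times2^\omega$ has measure $1$. A compact subset of it is contained in $C\times2^\omega$, where $C\subset K\setminus\{\emptyset\}$ is its projection, which is compact. So it has measure at most $\mu(C)=0$. $\blacksquare$
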